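\title{Strict concavity of the growth profile of the weakly supercritical contact process on a homogeneous tree}

\begin{abstract}
For the contact process on the homogeneous tree of degree $d+1\ge 3$, started from one infected vertex, the probability that a given vertex at distance $n$ is infected at time $ns$ decays like $e^{nV(s)}$. The growth profile $V$ is concave. We prove that it is strictly concave on $(0,\infty)$ throughout the weak survival phase $\lambda_1<\lambda\le\lambda_2$, including $\lambda=\lambda_2$. An affine piece of $V$ is a corner of a convex dual function $\psi$, the exponential growth rate of sums weighted along horocycles. A second moment estimate based on the van den Berg--Kesten inequality shows that these sums are multiplicative in time up to a constant factor, and this excludes corners, with one exception: the return probability decays subexponentially and $V$ is constant on a half-line. That case is excluded by proving that the normalized Green function is bounded and by counting paths that make a side trip.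
\end{abstract}

\section{The growth profile}\label{sec:intro}

\subsection{The process and the question}

Let $d\ge2$ and let $\mathcal T$ be the tree in which every vertex has $d+1$ neighbors, with a distinguished vertex $e$, the root. We write $|xy|$ for the graph distance between $x$ and $y$, $[x,y]$ for the geodesic segment joining them, and $x\sim y$ if they are neighbors. The contact process with infection rate $\lambda>0$ is the Markov process $A_t\subseteq\mathcal T$ of infected vertices in which each infected vertex recovers at rate $1$ and infects each of its $d+1$ neighbors at rate $\lambda$. We start from $A_0=\{e\}$. There are critical values $0<\lambda_1<\lambda_2<\infty$ such that for $\lambda\le\lambda_1$ the infection dies out almost surely; for $\lambda_1<\lambda\le\lambda_2$ it survives with positive probability, but almost surely vacates every finite set eventually (weak survival); and for $\lambda>\lambda_2$ the root is infected at arbitrarily large times with positive probability (strong survival). Throughout the paper $\lambda\in(\lambda_1,\lambda_2]$.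

By symmetry $P(x\in A_t)$ depends on $x$ only through $n=|ex|$; call it $u_n(t)$. Three exponential rates describe how the infection moves away from the root:
\[
\beta=\lim_{n=|ex|\to\infty}P(x\in A_t\text{ for some }t)^{1/n},\qquad
\eta=\lim_{t\to\infty}u_0(t)^{1/t},
\]
and the \emph{growth profile}
\[
V(s)=\lim_{n\to\infty}\frac1n\log u_n(ns),\qquad s>0 .
\]
These limits exist by subadditivity arguments. The variable $s$ is a slowness, time per unit of distance. There are $(d+1)d^{n-1}$ vertices at distance $n$, so the expected number of infected vertices at distance $n$ at time $ns$ is $\exp\{n(V(s)+\log d)+o(n)\}$: the function $V$ records at which distances the infection is to be found, in expectation, at a given time. The following facts are known, and we use them without proof.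
\begin{itemize}
\item[(K1)] $\beta\le d^{-1/2}$.
\item[(K2)] $V$ is concave and continuous on $(0,\infty)$, and $V\le\log\beta$.
\item[(K3)] $V(s)\to-\infty$ as $s\to0^+$, and $V(s)/s\to\log\eta$ as $s\to\infty$.
\item[(K4)] For each $x$, almost surely $x\notin A_t$ for all large $t$; hence $P(x\in A_t)\to0$.
\end{itemize}
The assumption $\lambda\in(\lambda_1,\lambda_2]$ enters our proof only through (K1)--(K4). The question whether $V$ is strictly concave is posed, as a conjecture, in \cite{GP}. The answer is yes.

\begin{theorem}\label{thm:main}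
For every $\lambda\in(\lambda_1,\lambda_2]$, the growth profile $V$ is strictly concave on $(0,\infty)$.
\end{theorem}

Consequences for the shape of $V$ and for $\beta$ are collected in Corollary~\ref{cor:shape}.

Concavity reflects the inequality $u_{n+m}(t+t')\ge u_n(t)u_m(t')$: the infection may travel a distance $n$ at slowness $s_1$ and then a distance $m$ at slowness $s_2$, so $V$ at the average slowness is at least the average of $V(s_1)$ and $V(s_2)$. Strict concavity says that this strategy always loses an exponential factor against the best strategy with the same average slowness.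

\subsection{Three examples on the line}\label{sec:examples}

To see what separates concavity from strict concavity, forget the tree. Let $\mu_t$, $t=1,2,\dots$, be finite measures on $\mathbb Z$, and think of $\mu_t(k)$ as the weight at position $k$ at time $t$. Put
\[
Z_t(\alpha)=\sum_ke^{\alpha k}\mu_t(k),\qquad \psi(\alpha)=\lim_t\frac1t\log Z_t(\alpha),\qquad W(r)=\lim_t\frac1t\log\mu_t(\lfloor rt\rfloor).
\]
Here $W$ is the profile as a function of the speed $r$. The analogue of the inequality behind concavity is
\begin{equation}\label{eq:toy}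
\mu_{t+t'}(k+k')\ge\mu_t(k)\,\mu_{t'}(k').
\end{equation}

\begin{example}\label{ex:poisson}
Let $\mu_t(k)=e^{-\lambda t}(\lambda t)^k/k!$ for $k\ge0$. Then $\mu_{t+t'}=\mu_t*\mu_{t'}$, and $Z_t(\alpha)=e^{t\psi(\alpha)}$ exactly, with $\psi(\alpha)=\lambda(e^\alpha-1)$. Stirling's formula gives $W(r)=r-\lambda-r\log(r/\lambda)$, so $W''(r)=-1/r<0$. This is the picture that suggests the conjecture: $\psi$ is smooth and the profile is strictly concave.
\end{example}

\begin{example}\label{ex:flat}
Let $\mu_t(k)=1$ for $0\le k\le t$ and $\mu_t(k)=0$ otherwise. Then \eqref{eq:toy} holds, but $W=0$ on $[0,1]$, and $\psi(\alpha)=\max(\alpha,0)$ has a corner at $0$. So \eqref{eq:toy} alone does not give strict concavity. Note that $Z_t(0)=t+1$ is not bounded by a constant multiple of $e^{t\psi(0)}=1$.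
\end{example}

\begin{example}\label{ex:two}
Let $\mu_t=\delta_0+\delta_t$. Again $\psi(\alpha)=\max(\alpha,0)$, and now $Z_t(\alpha)\le2e^{t\psi(\alpha)}$. But \eqref{eq:toy} fails, since $\mu_{t+t'}(t)=0$.
\end{example}

The two counterexamples fail for different reasons, and they cannot be combined. Suppose that \eqref{eq:toy} holds and that there is mass at two different speeds, say $\mu_t(0)\ge c$ and $\mu_t(t)\ge c$ for all $t$. Moving at speed $1$ for time $j$ and resting for time $t-j$ gives $\mu_t(j)\ge\mu_j(j)\mu_{t-j}(0)\ge c^2$ for every $0<j<t$, so $Z_t(0)\ge c^2(t-1)$ is unbounded. This is the mechanism of our proof. If $Z_t(\alpha)$ is within a constant factor of $e^{t\psi(\alpha)}$, a corner of $\psi$ forces mass of order one at two different speeds; concatenation then puts mass of order one at every intermediate speed; and the total mass cannot stay bounded. The contradiction is between a bounded and an unbounded quantity, both of size $e^{o(t)}$, so estimates on the exponential scale cannot detect it. Everything depends on controlling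 constants.

\subsection{Plan}

On the tree two things are missing. First, the distance from $e$ is not additive along a path. We replace it by the level with respect to an end of the tree, and the natural normalization turns out to be $d^{n/2}u_n(t)$ (Sections~\ref{sec:W} and~\ref{sec:horo}). Second, the mass at a given speed is spread over many levels and many vertices, so \eqref{eq:toy} is needed for sets. Summing over intermediate vertices overcounts, and the overcounting is controlled by a second moment estimate, whose tool is prepared in Section~\ref{sec:tools} and applied in Section~\ref{sec:mix}. This settles every case but one (Section~\ref{sec:reduction}), in which $\eta=1$ and $V$ is constant on a half-line. Section~\ref{sec:flat} treats that case by the same mechanism with the roles of space and time exchanged.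

The letters $C,c$ denote positive finite constants that may change from line to line. They depend only on $d$, $\lambda$ and on parameters shown as subscripts or declared fixed. The hypothesis $d\ge2$ is used whenever a series such as $\sum_l(1+l)^3d^{-l/2}$ is summed.

\section{Infection paths}\label{sec:tools}

\subsection{The graphical representation}

Attach independent Poisson processes on $[0,\infty)$ to the vertices, of rate $1$ (\emph{deaths}), and to the ordered pairs $(v,w)$ of neighbors, of rate $\lambda$ (\emph{arrows} $v\to w$). Deaths and arrows are called \emph{marks}. Almost surely no two marks are simultaneous, and there is no mark at any given time. An \emph{infection path} on $[s,t]$ is a right-continuous map $\gamma:[s,t]\to\mathcal T$ with finitely many jumps, such that each jump from $v$ to $w$ occurs at the time of an arrow $v\to w$, and there is no death at $\gamma(r)$ at time $r$ for $r\in(s,t]$. We write $(x,s)\to(y,t)$ if such a path joins $x$ to $y$, abbreviate $(e,0)$ to $e$, and write chains such as $e\to(y,t)\to(X,T)$.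 Then $A_t=\{y:e\to(y,t)\}$ is the contact process. It is finite, since $|A_t|$ grows by one at rate at most $\lambda(d+1)|A_t|$, and right-continuous. Put
\[
u(x,y;t)=P\big((x,0)\to(y,t)\big)=u_{|xy|}(t).
\]
Marks in disjoint time intervals are independent, so $P(e\to(y,t)\to(X,T))=u(e,y;t)u(y,X;T-t)$. If $\tau$ is a stopping time for the filtration $\mathcal F_t$ generated by the marks in $[0,t]$, then on $\{\tau<\infty\}$ the marks after $\tau$, shifted by $\tau$, are independent of $\mathcal F_\tau$ and have the original law (strong Markov property). Reflecting time in $[0,t]$ and reversing all arrows preserves the law of the marks; so for any subgraph $H$, a path inside $H$ from $(x,0)$ to $(y,t)$ is as likely as one from $(y,0)$ to $(x,t)$ (time reversal).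

Fix a bi-infinite geodesic $(x_b)_{b\in\mathbb Z}$ with $x_0=e$, and let $\tau_n=\inf\{t:x_n\in A_t\}$. We use repeatedly that for positive numbers $a_n$,
\begin{equation}\label{eq:power}
\begin{aligned}
a_{n+m}\ge a_na_m\ \ \forall n,m&\ \Longrightarrow\ a_n\le\big(\limsup_ma_m^{1/m}\big)^n,\\
a_{n+m}\le a_na_m\ \ \forall n,m&\ \Longrightarrow\ a_n\ge\big(\liminf_ma_m^{1/m}\big)^n;
\end{aligned}
\end{equation}
compare $a_n^k$ with $a_{kn}$, take $k$-th roots and let $k\to\infty$.

\begin{lemma}\label{lem:basic}
For all vertices $x,y,z$, all $t,h\ge0$, $k\ge0$ and $n\ge1$,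
\begin{gather}
u(x,y;t)\,u(y,z;h)\le u(x,z;t+h)\le\sum_wu(x,w;t)\,u(w,z;h),\label{eq:semi}\\
u_k(t+h)\ge e^{-h}u_k(t),\qquad u_k(t+1)\ge u_1(1)\,u_{k\pm1}(t),\label{eq:wait}\\
u_n(t)\le e^{nV(t/n)}\ (t>0),\qquad u_0(t)\le\eta^t,\qquad u_k(t)\le P(\tau_k<\infty)\le d^{-k/2}.\label{eq:upper}
\end{gather}
\end{lemma}

\begin{proof}
The left side of \eqref{eq:semi} is the probability of $(x,0)\to(y,t)\to(z,t+h)$, and the right side is the union bound over the position of the path at time $t$. Both parts of \eqref{eq:wait} follow from the left inequality, the first because $u_0(h)\ge e^{-h}$. The left inequality also gives $u_n(t)^j\le u_{jn}(jt)$ and $u_0(t)^j\le u_0(jt)$; taking $j$-th roots and letting $j\to\infty$ gives the first two bounds in \eqref{eq:upper}. The strong Markov property at $\tau_n$ gives $P(\tau_{n+m}<\infty)\ge P(\tau_n<\infty)P(\tau_m<\infty)$, so $P(\tau_k<\infty)\le\beta^k\le d^{-k/2}$ by \eqref{eq:power} and (K1).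
\end{proof}

In particular $e^{-1}\le\eta\le1$.

\subsection{Three standard facts}

\emph{Projections.} If $S\subseteq\mathcal T$ is connected, every vertex $v$ has a unique nearest point in $S$, its projection. If $v$ projects to $p$ on $[x,y]$, then $|xv|+|vy|=|xy|+2|vp|$. If $v$ and $z$ project to distinct points $p,q$ of $S$, then $|vz|=|vp|+|pq|+|qz|$. A sphere of radius $l$ has at most $2d^l$ vertices, since $(d+1)d^{l-1}\le2d^l$; this bounds the number of vertices at distance $l$ from $S$ with a given projection.

\emph{The Mecke--Campbell formula.} If $\Pi$ is a Poisson process with diffuse $\sigma$-finite intensity $m$ and $f\ge0$ is measurable, then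
\[
E\sum_{a\in\Pi}f(a,\Pi\setminus\{a\})=\int E f(a,\Pi)\,m(da),
\]
and the expected sum of $f(a,a',\Pi\setminus\{a,a'\})$ over ordered pairs of distinct points equals $\iint Ef(a,a',\Pi)\,m(da)\,m(da')$. We apply this to the process of all marks, in order to bound the probability that some arrow, or pair of arrows, has a property by the expected number of those that have it. Each ordered pair of neighbors contributes $\lambda\,ds$.

\emph{The second moment inequality.} If $M\ge0$ is measurable on a measure space $(\Omega,\mathfrak m)$, the Cauchy--Schwarz inequality gives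
\begin{equation}\label{eq:cs}
\Big(\int M\,d\mathfrak m\Big)^2\le\mathfrak m(M>0)\int M^2\,d\mathfrak m .
\end{equation}

\subsection{Disjoint paths}

Two infection paths that never meet use different marks, and it should be no easier to find both than to find each in an independent copy. The discrete statement is the van den Berg--Kesten (BK) inequality \cite{BK}. Let $\{0,1\}^N$ carry a product measure, and let $E,F$ be increasing events. Let $E\circ F$ be the set of $\omega$ for which there are disjoint sets $S,S'$ of coordinates on which $\omega$ equals $1$, such that every configuration equal to $1$ on $S$ lies in $E$ and every configuration equal to $1$ on $S'$ lies in $F$. Then $P(E\circ F)\le P(E)P(F)$.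

Fix a time $s_0$. A \emph{path event} is an event of the form: there is an infection path $\gamma$ on some interval $[s_0,\sigma]$ with $\gamma(s_0)\in B$, $\gamma(r_i)=y_i$ for each $i$, $\gamma(\sigma)=y$, and $\sigma\in[a,b]$. Here the finite set $B$, the finitely many points $(y_i,r_i)$, the target $y$ and the window are prescribed, with $s_0\le r_i\le a<\infty$ and $a\le b\le\infty$. For path events $E_1,E_2$ with the same $s_0$, let $E_1\circ E_2$ be the event that witnessing paths $\gamma_1,\gamma_2$ exist with $\gamma_1(r)\ne\gamma_2(r)$ for all $r$ in their common lifetime $[s_0,\sigma_1\wedge\sigma_2]$.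

\begin{lemma}\label{lem:bk}
$P(E_1\circ E_2)\le P(E_1)P(E_2)$.
\end{lemma}

\begin{proof}
Require in addition that the paths stay in the ball of radius $R$ about $e$ and end by time $R$. The resulting events increase to $E_1$, $E_2$, $E_1\circ E_2$ as $R\to\infty$, so we may work in a finite ball with finite windows. Cut $[s_0,R]$ into cells by a grid that contains all prescribed times of both events. For a vertex $v$ and a cell $k$ let $a_{v,k}=1$ if there is no death at $v$ in cell $k$; for neighbors $v,w$ let $b_{vw,k}=1$ if there is an arrow $v\to w$ in cell $k$; otherwise these variables are $0$. They are independent. A discrete path is defined at grid times; in each cell it either sits at some $v$, using $a_{v,k}$, or makes one jump $v\to w$, using $a_{v,k},b_{vw,k},a_{w,k}$; it is open if all variables that it uses equal $1$. Let $E_i^*$ be the increasing event that some open discrete path satisfies the constraints of $E_i$ and ends at a grid time in the window. An open discrete path contains an infection path, so $E_i^*\subseteq E_i$.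

Let $G$ be the event that each cell contains at most one mark of the ball and no mark lies at a grid time. If $\rho$ is the total rate of marks in the ball, $P(G^c)\le\rho^2R\cdot\mathrm{mesh}$. We show that $(E_1\circ E_2)\cap G\subseteq E_1^*\circ E_2^*$; then $P(E_1\circ E_2)\le P(E_1)P(E_2)+P(G^c)$, and we let the mesh tend to $0$.

Take disjoint witnesses and stop each at the first time $\ge a$ at which it is at its target. This keeps the constraints, because $r_i\le a$, and shortens the common lifetime. Now each path ends either at the grid time $a$ or by a jump. In the second case the cell of that jump contains no death, so the path can be continued to the end of the cell, which is a grid time in the window. On $G$ each path jumps at most once per cell, and a cell with a jump has no death, so each path defines an open discrete path. Consider a cell used by both. Both paths are alive at its left endpoint, at distinct vertices. If neither jumps in the cell, they use two distinct variables $a_{\cdot,k}$. Suppose $\gamma_1$ jumps $v\to w$ at time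 $r$ in the cell. This arrow is the only mark of the cell, and $\gamma_2$ does not use it, since $\gamma_2$ is not at $v$ at the left endpoint. So $\gamma_2$ does not jump in the cell, hence does not end inside it, and sits at a vertex $v_2\neq v$; also $v_2\ne w$, because $r$ lies in the common lifetime. Thus the two discrete paths use disjoint sets of variables.
\end{proof}

\subsection{The bubble lemma}

In our second moment computations two paths go from $e$ to the same space-time point $(X,T)$ through two prescribed intermediate points. Either one path can be made to visit both points, or the two paths split before the first point and merge after the second, forming a bubble on which Lemma~\ref{lem:bk} applies (Figure~\ref{fig:bubble}).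

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[->] (0,-1.6) -- (10.5,-1.6) node[right] {time};
\foreach \x/\n in {0/{$0$},2/{$s$},4/{$t$},6/{$t'$},8/{$s'$},10/{$T$}}
  \draw (\x,-1.5) -- (\x,-1.7) node[below] {\n};
\draw[thick] (0,0) -- (2,0) -- (2.5,0.8) -- (7.5,0.8) -- (8,0) -- (10,0);
\draw[thick] (2,0) -- (2.5,-0.8) -- (7.5,-0.8) -- (8,0);
\fill (0,0) circle (2pt) node[above] {$e$};
\fill (10,0) circle (2pt) node[above] {$X$};
\fill (4,0.8) circle (2pt) node[above] {$y$};
\fill (6,-0.8) circle (2pt) node[above] {$y'$};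
\node[above left] at (2,0) {$v$};
\node[above right] at (8,0) {$z$};
\node[above] at (2.5,0.8) {$p$};
\node[below] at (2.5,-0.8) {$p'$};
\node[above] at (7.5,0.8) {$q$};
\node[below] at (7.5,-0.8) {$q'$};
\end{tikzpicture}
\caption{A bubble. Two infection paths from $(e,0)$ to $(X,T)$, one through $(y,t)$ and one through $(y',t')$, separate at $v$ at time $s$ and merge at $z$ at time $s'$. In between they run from the neighboring vertices $p,p'$ to the neighboring vertices $q,q'$ without meeting.}
\label{fig:bubble}
\end{figure}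

\begin{lemma}\label{lem:bubble}
Let $0<t\le t'<T$ and let $y,y',X$ be vertices. Then
\[
P\big(e\to(y,t)\to(X,T),\ e\to(y',t')\to(X,T)\big)\le u(e,y;t)\,u(y,y';t'-t)\,u(y',X;T-t')+\mathcal B,
\]
\begin{multline*}
\mathcal B=\lambda^2\sum\int_0^tds\int_{t'}^Tds'\;u(e,v;s)\;u(p,y;t-s)\,u(y,q;s'-t)\\
\times u(p',y';t'-s)\,u(y',q';s'-t')\;u(z,X;T-s'),
\end{multline*}
where the sum is over ordered pairs of neighbors $v\sim v'$, $z\sim z'$ and over the assignments $\{p,p'\}=\{v,v'\}$, $\{q,q'\}=\{z,z'\}$. If $t=t'$ and $y\ne y'$, the first term vanishes.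
\end{lemma}

\begin{proof}
Choose paths $\gamma,\gamma'$ realizing the two events. If $\gamma(r)=\gamma'(r)$ for some $r\in[t,t']$, follow $\gamma$ up to time $r$ and $\gamma'$ afterwards: this gives $e\to(y,t)\to(y',t')\to(X,T)$, whose probability is the first term. It is $0$ if $t=t'$ and $y\ne y'$.

Otherwise the paths disagree on $[t,t']$, and they agree at times $0$ and $T$. Both are right-continuous step functions, so the set of times in $[0,T)$ at which they agree is a finite union of intervals $[r_1,r_2)$. Let $s$ be the right endpoint of the last such interval before $t$, and let $s'$ be the first time after $t'$ at which they agree. The paths disagree on $[s,s')$, and almost surely $s<t$ and $s'<T$, as there is no mark at $t$ or $T$. Just before $s$ both paths are at a vertex $v$, and there is only one mark at time $s$, an arrow $v\to v'$; exactly one path uses it, since they disagree at $s$. Just before $s'$ they are at distinct vertices, so exactly one path jumps at time $s'$, along an arrow $z'\to z$, while the other is at $z$. Let $p=\gamma(s)$,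 $p'=\gamma'(s)$, $q=\gamma(s'-)$, $q'=\gamma'(s'-)$.

So there is a pair of arrows, $v\to v'$ at time $s$ and $z'\to z$ at time $s'$, and an assignment, such that the remaining marks give $e\to(v,s)$, give $(z,s')\to(X,T)$, and give two paths $(p,s)\to(y,t)\to(q,s')$ and $(p',s)\to(y',t')\to(q',s')$ that never agree on $[s,s']$. For fixed $s,s'$ these three events depend on disjoint time intervals. Lemma~\ref{lem:bk} bounds the probability of the third by the product of the four middle factors in $\mathcal B$, and the Mecke formula bounds the expected number of such pairs of arrows by $\mathcal B$.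
\end{proof}

\section{The speed profile and the normalization $d^{n/2}$}\label{sec:W}

Since we shall concatenate in time, we measure the profile per unit time, as a function of the speed $r=1/s$. Put
\[
W(r)=rV(1/r)+\frac r2\log d\quad(r>0),\qquad W(0)=\log\eta .
\]
By the definition of $V$ and by \eqref{eq:upper},
\begin{equation}\label{eq:Wmeaning}
d^{n/2}u_n(n/r)=e^{(n/r)W(r)+o(n)}\ \ (r>0\text{ fixed}),\qquad d^{n/2}u_n(t)\le e^{tW(n/t)}\ \ (n\ge0,\ t>0).
\end{equation}
By (K2) and (K3), $W$ is continuous on $[0,\infty)$ and $W(r)/r=V(1/r)+\frac12\log d\to-\infty$ as $r\to\infty$. It is concave: if $r=\vartheta r_1+(1-\vartheta)r_2$ with $r_1,r_2>0$, then $1/r$ is the average of $1/r_1$ and $1/r_2$ with weights $\vartheta r_1/r$ and $(1-\vartheta)r_2/r$, so $rV(1/r)\ge\vartheta r_1V(1/r_1)+(1-\vartheta)r_2V(1/r_2)$; continuity extends this to $[0,\infty)$. Finally $V(s)=A+Bs$ is equivalent to $rV(1/r)=Ar+B$, so $V$ is affine on $[s_1,s_2]$ if and only if $W$ is affine on $[1/s_2,1/s_1]$.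

The factor $d^{n/2}$ comes from round trips. One way to return to the root at time $2t$ is to go out to one of about $d^n$ vertices at distance $n$ in time $t$ and to come back. The expected number of such vertices is about $d^nu_n(t)^2$, and one expects that this cannot exceed $\eta^{2t}$. An expectation is not a lower bound for a probability. The remedy is to nest the round trips so that each contains a rare event living in its own subtree; then two of them seldom occur together.

\begin{proposition}\label{prop:sqrt}
$d^{n/2}u_n(t)\le\eta^t$ for all $n\ge0$, $t>0$. Hence $W\le W(0)=\log\eta$, and $W$ is nonincreasing on $[0,\infty)$.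
\end{proposition}

\begin{proof}
If $\eta=1$ or $n=0$ this is \eqref{eq:upper}. Let $\eta<1$ and $n\ge1$. Let $\mathbb T$ be a component of $\mathcal T$ minus an edge, rooted at the endpoint $o$ of that edge, so that every vertex of $\mathbb T$ has $d$ children. For $y\in\mathbb T$ let $\mathbb T_y$ be the subtree formed by $y$ and its descendants; it is isomorphic to $\mathbb T$.

\emph{Step 1.} Let $N\ge1$, $h>0$, and let $p$ be the probability that $(o,0)\to(z,h)$ inside $\mathbb T$, for $z$ at depth $N$. We claim that $d^Np^2\le\eta^{2h}$. Let $\mathcal E_0(y,s)$ be the sure event, and let $\mathcal E_m(y,s)$ be the event that for some descendant $z$ of $y$ at depth $N$ below $y$,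
\[
(y,s)\to(z,s+h)\text{ in }\mathbb T_y,\quad\mathcal E_{m-1}(z,s+h)\text{ occurs},\quad(z,s+(2m-1)h)\to(y,s+2mh)\text{ in }\mathbb T_y .
\]
By induction $\mathcal E_m(y,s)$ depends only on the marks in $\mathbb T_y\times[s,s+2mh]$, has a probability $q_m>0$ that does not depend on $(y,s)$, and implies $(y,s)\to(y,s+2mh)$. So $q_m\le\eta^{2mh}\to0$; this is where $\eta<1$ is used. Let $M$ be the number of $z$ as above. The three conditions depend on disjoint time intervals, so $EM=d^Np^2q_{m-1}$ by time reversal. For $z\ne z'$ the middle events depend on the disjoint subtrees $\mathbb T_z,\mathbb T_{z'}$, so $E[M(M-1)]\le d^{2N}q_{m-1}^2$. Since $\mathbf 1\{M\ge1\}\ge M-\frac12M(M-1)$,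
\[
q_m\ge q_{m-1}\big(d^Np^2-\tfrac12d^{2N}q_{m-1}\big).
\]
As $q_{m-1}\to0$, for each $\rho<d^Np^2$ we have $q_m\ge\rho\,q_{m-1}$ for large $m$. Hence $\eta^{2h}\ge\liminf q_m^{1/m}\ge d^Np^2$.

\emph{Step 2.} For $R\ge n$ let $p_R$ be the probability that $e\to(x_n,t)$ inside the ball of radius $R$ about $e$; then $p_R\uparrow u_n(t)$. In $\mathbb T$, go from $o$ down $R$ levels in unit time, which has some probability $c_R>0$, and then make $k$ successive moves of $n$ levels down, each in time $t$ and inside the ball of radius $R$ about its starting point. The starting points have depth at least $R$, so these balls lie in $\mathbb T$. Step 1 with $N=R+kn$ and $h=1+kt$ gives $d^{R+kn}c_R^2p_R^{2k}\le\eta^{2(1+kt)}$. Take $k$-th roots, let $k\to\infty$ and then $R\to\infty$.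

The bound on $W$ follows from the first part of \eqref{eq:Wmeaning}, and a concave function on $[0,\infty)$ with its maximum at $0$ is nonincreasing.
\end{proof}

For $A\ge0$ choose $R_A$ with $W(r)\le\log\eta-(A+1)r$ for $r\ge R_A$. By \eqref{eq:Wmeaning}, for $t>0$,
\begin{equation}\label{eq:tail}
d^{n/2}u_n(t)\le\eta^te^{-(A+1)n}\qquad(n\ge R_At).
\end{equation}

\section{Horocyclic sums}\label{sec:horo}

Fix an end $\omega$ of the tree, that is, a direction to infinity. Every vertex has exactly one neighbor toward $\omega$, its \emph{parent}, and $d$ other neighbors, its \emph{children}. The level function $\ell:\mathcal T\to\mathbb Z$ is defined by $\ell(e)=0$ and $\ell(\text{child})=\ell(\text{parent})+1$; its level sets are the horocycles. For each $x$ there is an automorphism that fixes $\omega$, maps $e$ to $x$ and shifts $\ell$ by $\ell(x)$: map the $j$-th ancestor of $e$ to the $j$-th ancestor of $x$ and match the subtrees hanging off these two lines, which are isomorphic. Thus level increments are additive along a path and homogeneous.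 For $\alpha\in\mathbb R$ put
\[
w_\alpha(x)=e^{\alpha\ell(x)}d^{-\ell(x)/2},\qquad\mu_t^\alpha(k)=\sum_{\ell(x)=k}w_\alpha(x)\,u(e,x;t),\qquad Z_t(\alpha)=\mu_t^\alpha(\mathbb Z).
\]
The automorphism gives, for $I\subseteq\mathbb Z$,
\begin{equation}\label{eq:cocycle}
\sum_{x':\ \ell(x')-\ell(x)\in I}w_\alpha(x')\,u(x,x';t)=w_\alpha(x)\,\mu^\alpha_t(I),
\end{equation}
and with \eqref{eq:semi} we get $Z_{t+t'}(\alpha)\le Z_t(\alpha)Z_{t'}(\alpha)$.

The factor $d^{-\ell/2}$ matches the normalization of Section~\ref{sec:W}. A vertex at distance $n\ge1$ from $e$ is reached by $i$ steps toward $\omega$ followed by $n-i$ steps away, and has level $n-2i$. There are $d^n$ such vertices for $i=0$, $(d-1)d^{n-i-1}$ for $0<i<n$, and one for $i=n$. Multiplying by $d^{-(n-2i)/2}$,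
\[
c_n(\alpha):=\sum_{|ex|=n}w_\alpha(x)=d^{n/2}\Big[e^{\alpha n}+e^{-\alpha n}+\frac{d-1}d\sum_{0<i<n}e^{\alpha(n-2i)}\Big],\qquad c_0=1 .
\]
So $c_n$ is even in $\alpha$ and $c_n(\alpha)\le(n+1)d^{n/2}e^{|\alpha|n}$. Since $Z_t(\alpha)=\sum_nc_n(\alpha)u_n(t)$, the function $Z_t$ is even. Comparing with \eqref{eq:Wmeaning}, we expect its growth rate to be
\[
\psi(\alpha)=\max_{r\ge0}\big(|\alpha|r+W(r)\big).
\]
For $|\alpha|\le A$ and $r>R_A$ we have $|\alpha|r+W(r)<\log\eta=W(0)$, so the maximum is attained, and only in $[0,R_A]$. The function $\psi$ is finite, even, and convex as a supremum of convex functions of $\alpha$; moreover $\psi\ge\psi(0)=\log\eta$ by Proposition~\ref{prop:sqrt}.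

\begin{lemma}\label{lem:Z}
Let $A>0$ and $\varepsilon>0$. For $|\alpha|\le A$ and $t,D\ge0$:
\begin{itemize}
\item[(a)] $Z_D(\alpha)\le C_A(1+D)^2e^{\psi(\alpha)D}$;
\item[(b)] $Z_{t+D}(\alpha)\ge c_{\varepsilon,A}\,e^{(\psi(\alpha)-\varepsilon)D}Z_t(\alpha)$;
\item[(c)] $t^{-1}\log Z_t(\alpha)\to\psi(\alpha)$ as $t\to\infty$, and $Z_t(\alpha)\ge e^{\psi(\alpha)t}$.
\end{itemize}
\end{lemma}

\begin{proof}
By evenness let $\alpha\in[0,A]$.

(a) We have $Z_0=1$. For $D>0$, $Z_D\le\sum_n(n+1)e^{\alpha n}d^{n/2}u_n(D)$. Each of the at most $R_AD+1$ terms with $n<R_AD$ is at most $(R_AD+1)e^{D(\alpha n/D+W(n/D))}\le(R_AD+1)e^{\psi(\alpha)D}$ by \eqref{eq:Wmeaning}. By \eqref{eq:tail} the terms with $n\ge R_AD$ are at most $(n+1)e^{-n}\eta^D$, and $\eta^D\le e^{\psi(\alpha)D}$.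

(b) Let $m\ge0$. Each $y$ has a unique $m$-th ancestor $x$, each $x$ is the $m$-th ancestor of $d^m$ vertices $y$, and then $w_\alpha(y)=e^{\alpha m}d^{-m/2}w_\alpha(x)$ and $u(e,y;t+D)\ge u(e,x;t)u_m(D)$. Summing over $y$,
\begin{equation}\label{eq:descend}
Z_{t+D}(\alpha)\ge e^{\alpha m}d^{m/2}u_m(D)\,Z_t(\alpha).
\end{equation}
By uniform continuity of $\alpha r+W(r)$ on $[0,A]\times[0,R_A]$ there is a finite set $\mathcal N\subset[0,R_A]$ with $\psi(\alpha)\le\max_{r\in\mathcal N}(\alpha r+W(r))+\varepsilon/2$ for all $\alpha\in[0,A]$. It suffices to show, for each $r\in\mathcal N$, that some $m$ makes the factor in \eqref{eq:descend} at least $c\,e^{(\alpha r+W(r)-\varepsilon/2)D}$. For $r=0$ take $m=0$: $u_0(D)\ge c\,e^{(\log\eta-\varepsilon/2)D}$ for all $D\ge0$, by the definition of $\eta$ for large $D$ and by $u_0(D)\ge e^{-D}$ for bounded $D$. For $r>0$ take $m=\lfloor rD\rfloor$. Then $0\le D-m/r<1/r$, so $u_m(D)\ge e^{-1/r}u_m(m/r)$. By \eqref{eq:Wmeaning} there is $c>0$ with $d^{m/2}u_m(m/r)\ge c\,e^{(m/r)(W(r)-\varepsilon/2)}$ for all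 $m\ge0$. So the factor is at least $c\,e^{(m/r)(\alpha r+W(r)-\varepsilon/2)}$, and replacing $m/r$ by $D$ changes this by a factor bounded uniformly in $\alpha\in[0,A]$.

(c) The limit follows from (a) and from (b) with $t=0$. Then $Z_t^k\ge Z_{kt}$ gives $\log Z_t\ge k^{-1}\log Z_{kt}\to t\psi$.
\end{proof}

When $\eta=1$ there is no decay in time, and the next lemma provides a substitute. It is the only place where (K4) is used.

\begin{lemma}\label{lem:eta1}
If $\eta=1$, then $\sup_sV(s)=-\frac12\log d$, and $\psi$ is strictly increasing on $[0,\infty)$ with $\psi(0)=0$.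
\end{lemma}

\begin{proof}
Since $W\le0$, $\sup V\le-\frac12\log d$. Suppose $\sup V=-\frac12\log d-\kappa$ with $\kappa>0$. Then $d^{n/2}u_n(t)\le e^{-\kappa n}$ by \eqref{eq:upper}, and $u_n(t)\to0$ for each $n$ by (K4), so $Z_t(0)\le\sum_n(n+1)d^{n/2}u_n(t)\to0$ by dominated convergence. This contradicts $Z_t(0)\ge e^{\psi(0)t}=1$. Hence $\sup_{r>0}W(r)/r=0$, and for $\alpha>0$ there is $r>0$ with $W(r)\ge-\alpha r/2$, so $\psi(\alpha)\ge\alpha r/2>0$. For $0\le\alpha<\alpha'$ convexity gives $\psi(\alpha)\le(\alpha/\alpha')\psi(\alpha')<\psi(\alpha')$.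
\end{proof}

\section{Concatenation up to constants, and differentiability of $\psi$}\label{sec:mix}

The next proposition is the version of \eqref{eq:toy} for sets. It also upgrades Lemma~\ref{lem:Z} from exponential rates to constants.

\begin{proposition}\label{prop:mix}
Let $0\le\alpha_-\le\alpha_+<\infty$, and assume $\alpha_->0$ if $\eta=1$. There is $C_1\ge1$ such that for all $\alpha\in[\alpha_-,\alpha_+]$, $t,t_1,t_2>0$ and $I_1,I_2\subseteq\mathbb Z$,
\begin{equation}\label{eq:mix}
\mu^\alpha_{t_1+t_2}(I_1+I_2)\ge\frac{\big(\mu^\alpha_{t_1}(I_1)\,\mu^\alpha_{t_2}(I_2)\big)^2}{C_1Z_{t_1}(\alpha)Z_{t_2}(\alpha)},\qquad e^{\psi(\alpha)t}\le Z_t(\pm\alpha)\le C_1e^{\psi(\alpha)t}.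
\end{equation}
\end{proposition}

\begin{proof}
Write $T=t_1+t_2$ and omit $\alpha$ where it is the argument. For a vertex $X$ let $M_X$ be the number of $y$ with $\ell(y)\in I_1$, $\ell(X)-\ell(y)\in I_2$ and $e\to(y,t_1)\to(X,T)$. By \eqref{eq:cocycle}, $\sum_Xw(X)EM_X=\mu_{t_1}(I_1)\mu_{t_2}(I_2)$. If $M_X>0$, then $e\to(X,T)$ and $\ell(X)\in I_1+I_2$, so $\sum_Xw(X)P(M_X>0)\le\mu_T(I_1+I_2)$. By \eqref{eq:cs} for the measure $w\otimes P$, the first part of \eqref{eq:mix} follows from
\begin{equation}\label{eq:M2}
\sum_Xw(X)E[M_X^2]\le C_1Z_{t_1}Z_{t_2}.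
\end{equation}
The second part follows from the first: with $I_1=I_2=\mathbb Z$ the numbers $Z_t/C_1$ are supermultiplicative, so $(Z_t/C_1)^k\le Z_{kt}/C_1$, and Lemma~\ref{lem:Z}(c) and evenness give the claim.

We prove \eqref{eq:M2}. The pairs $y=y'$ in $M_X^2$ contribute $\sum_Xw(X)EM_X\le Z_{t_1}Z_{t_2}$. For $y\ne y'$ apply Lemma~\ref{lem:bubble} with $t=t'=t_1$; only $\mathcal B$ remains. Put $D_1=t_1-s$, $D_2=s'-t_1$, $D=D_1+D_2$, and $H(p,q)=\sum_yu(p,y;D_1)u(y,q;D_2)$. Dropping the restrictions on $y,y'$, the off-diagonal part is at most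
\[
\lambda^2\int_0^{t_1}\!ds\int_{t_1}^T\!ds'\sum u(e,v;s)\,H(p,q)\,H(p',q')\sum_Xw(X)\,u(z,X;T-s').
\]
One side of the bubble will be summed with the weights, like a path without a bubble. The other side is the price of the bubble, and we bound it pointwise.

\emph{The second side.} Let $j=|p'q'|$. A vertex $y$ that projects to the $b$-th vertex of $[p',q']$ at distance $l$ has $|p'y|=b+l$ and $|yq'|=j-b+l$. By Proposition~\ref{prop:sqrt} and \eqref{eq:tail} with $A=0$, $d^{n/2}u_n(D_1)\le\eta^{D_1}e^{-(n-R_0D_1)^+}$ for all $n$, and $d^{n/2}u_n(D_2)\le\eta^{D_2}$. Hence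
\[
H(p',q')\le\sum_{b=0}^j\sum_{l\ge0}2d^l\,\eta^Dd^{-j/2-l}e^{-(l-R_0D_1)^+}\le C(1+j)\,d^{-j/2}(1+D)\,\eta^D .
\]
Let $\xi\in[0,\frac14\log d]$. Then $(1+j)d^{-j/2}\le Ce^{-\xi j}$, and $j\ge|pq|-2\ge\ell(q)-\ell(p)-2$ because $p\sim p'$ and $q\sim q'$. So
\[
H(p',q')\le C(1+D)\,\eta^De^{-\xi(\ell(q)-\ell(p))} .
\]

\emph{The weighted sums.} By \eqref{eq:cocycle} the sum over $X$ is $w(z)Z_{T-s'}\le Cw(q)Z_{T-s'}$, as $|zq|\le1$. Given $q$ there are at most $2(d+1)$ choices of $(z,z')$. Applying \eqref{eq:cocycle} twice with parameter $\alpha-\xi$,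
\[
\sum_qw_\alpha(q)e^{-\xi(\ell(q)-\ell(p))}H(p,q)=e^{\xi\ell(p)}\sum_qw_{\alpha-\xi}(q)H(p,q)=w_\alpha(p)\,Z_{D_1}(\alpha-\xi)Z_{D_2}(\alpha-\xi).
\]
Finally $w(p)\le Cw(v)$, given $v$ there are $2(d+1)$ choices of $(p,p')$, and $\sum_vw(v)u(e,v;s)=Z_s$. The off-diagonal part is therefore at most
\[
C\int_0^{t_1}\!ds\int_{t_1}^T\!ds'\;Z_s(\alpha)\,Z_{T-s'}(\alpha)\,(1+D)\,\eta^D\,Z_{D_1}(\alpha-\xi)\,Z_{D_2}(\alpha-\xi).
\]
Lemma~\ref{lem:Z}(b) gives $Z_s\le C_\varepsilon e^{-(\psi(\alpha)-\varepsilon)D_1}Z_{t_1}$ and $Z_{T-s'}\le C_\varepsilon e^{-(\psi(\alpha)-\varepsilon)D_2}Z_{t_2}$. With Lemma~\ref{lem:Z}(a) the bound becomes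
\begin{equation}\label{eq:exponent}
C_\varepsilon Z_{t_1}Z_{t_2}\int_0^\infty\!\!\int_0^\infty(1+D)^5\,e^{D(\log\eta+\psi(\alpha-\xi)-\psi(\alpha)+\varepsilon)}\,dD_1\,dD_2 .
\end{equation}
If $\eta<1$, take $\xi=0$ and $\varepsilon=\frac12|\log\eta|$: long bubbles are rare because of the decay in time. If $\eta=1$, take $\xi=\min(\alpha_-,\frac14\log d)$. Increments of a convex function increase, so $\psi(\alpha)-\psi(\alpha-\xi)\ge\psi(\alpha_-)-\psi(\alpha_--\xi)$, which is positive by Lemma~\ref{lem:eta1}; let $\varepsilon$ be half of it. Here the spatial decay $d^{-j/2}$ of the second side lowers the tilt on the first side, and this costs an exponential in $D$. In both cases the integral is bounded uniformly in $\alpha\in[\alpha_-,\alpha_+]$.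
\end{proof}

If $\eta=1$ and $\alpha=0$, the exponent in \eqref{eq:exponent} is $\psi(-\xi)+\varepsilon>0$ for every $\xi$, and the argument gives nothing.

The next lemma turns two-sided bounds on Laplace transforms into mass near one point, with a constant that does not depend on the size of the window.

\begin{lemma}\label{lem:atom}
Let $\nu_t$ be measures on $\mathbb R$, indexed by real or integer $t\to\infty$, let $r\in\mathbb R$ and $0<c\le C$. Suppose $\nu_t(\mathbb R)\le C$ and, for every $\delta>0$,
\[
c\le\liminf_t\int e^{\delta(y-r)}\nu_t(dy),\qquad\limsup_t\int e^{\delta(y-r)}\nu_t(dy)\le C .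
\]
Then $\liminf_t\nu_t\big((r-\varepsilon,r+\varepsilon)\big)\ge c^2/(8C)$ for every $\varepsilon>0$. The same holds if the hypotheses are assumed for every $\delta<0$ instead.
\end{lemma}

\begin{proof}
Let $e^{-L}=c/(4C)$ and $\delta=L/\varepsilon$. Split $\int e^{\delta(y-r)}d\nu_t$ into three parts. On $y\le r-\varepsilon$ the integrand is at most $e^{-L}$, which contributes at most $c/4$. On $y\ge r+\varepsilon$ it is at most $e^{-L}e^{2\delta(y-r)}$, which contributes at most $c/4$ in the limit. In between it is at most $e^L$. So $\liminf_t\nu_t((r-\varepsilon,r+\varepsilon))\ge e^{-L}c/2$. For $\delta<0$ reflect $y\mapsto-y$.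
\end{proof}

\begin{proposition}\label{prop:diff}
Let $\alpha_0\ge0$, and assume $\alpha_0>0$ if $\eta=1$. Then $\psi$ is differentiable at $\alpha_0$.
\end{proposition}

\begin{proof}
Apply Proposition~\ref{prop:mix} with $[\alpha_-,\alpha_+]=[0,\alpha_0+1]$ if $\eta<1$ and $[\alpha_0/2,2\alpha_0]$ if $\eta=1$. Then the second part of \eqref{eq:mix} holds for all $\alpha$ near $\alpha_0$. Suppose that the one-sided derivatives satisfy $r_1=\psi'(\alpha_0-)<r_2=\psi'(\alpha_0+)$. Let $\nu_t=e^{-\psi(\alpha_0)t}\mu_t^{\alpha_0}$, a measure on $\mathbb Z$ of mass at most $C_1$. For $\delta\in\mathbb R$ and large $t$,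
\[
\sum_ke^{\delta k/t}\nu_t(k)=e^{-\psi(\alpha_0)t}Z_t(\alpha_0+\delta/t)\in[1,C_1]\cdot e^{t(\psi(\alpha_0+\delta/t)-\psi(\alpha_0))},
\]
and the last factor tends to $e^{\delta r_2}$ if $\delta>0$ and to $e^{\delta r_1}$ if $\delta<0$. Lemma~\ref{lem:atom}, applied to the images of $\nu_t$ under $k\mapsto k/t$, shows that with $b=1/(16C_1)$, for every $\varepsilon>0$,
\[
\nu_t\big(\{k:|k-r_it|<\varepsilon t\}\big)\ge b\qquad(i=1,2,\ t\ge t_\varepsilon).
\]
Now concatenate as in Section~\ref{sec:examples}. Let $J\ge2$, $2\varepsilon<(r_2-r_1)/J$ and $s_j=jt/J$ for $1\le j<J$. Apply \eqref{eq:mix} with times $s_j$, $t-s_j$ and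
\[
I_1=\{k:|k-r_1s_j|<\varepsilon s_j\},\qquad I_2=\{k:|k-r_2(t-s_j)|<\varepsilon(t-s_j)\}.
\]
For $t\ge Jt_\varepsilon$ we get $\nu_t(I_1+I_2)\ge b^4/C_1^3$. The set $I_1+I_2$ lies within distance $\varepsilon t$ of $r_1s_j+r_2(t-s_j)$, and these centers are $(r_2-r_1)t/J>2\varepsilon t$ apart, so the $J-1$ sets are disjoint. Hence $(J-1)b^4/C_1^3\le C_1$ for every $J$, which is absurd.
\end{proof}

\section{Reduction to a flat profile}\label{sec:reduction}

Suppose that $V$ is not strictly concave. Then its graph touches a chord at an interior point; $V$ minus the chord is concave, nonnegative on the interval and zero at an interior point, hence zero. So $V$ is affine on an interval, and $W$ is affine on some $[\rho_1,\rho_2]$ with $0<\rho_1<\rho_2$. Its slope there is $-\alpha_0$ with $\alpha_0\ge0$, by Proposition~\ref{prop:sqrt}. The concave function $\alpha_0r+W(r)$ is constant on $[\rho_1,\rho_2]$, so both $\rho_1$ and $\rho_2$ maximize it. For $h>0$ this gives $\psi(\alpha_0+h)\ge\psi(\alpha_0)+h\rho_2$, so $\psi'(\alpha_0+)\ge\rho_2$. If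 $\alpha_0>0$, then $\psi(\alpha_0-h)\ge\psi(\alpha_0)-h\rho_1$ for $0<h<\alpha_0$, so $\psi'(\alpha_0-)\le\rho_1$. If $\alpha_0=0$, then $\psi'(0-)=-\psi'(0+)\le-\rho_2$ by evenness. In both cases $\psi$ has a corner at $\alpha_0$.

By Proposition~\ref{prop:diff} this forces $\eta=1$ and $\alpha_0=0$. Then $W(\rho_2)=\max W=0$. Since $W$ is continuous and nonincreasing, with $W(0)=0$ and $W(r)\to-\infty$, its zero set is an interval $[0,1/a]$ with $0<a<\infty$. In terms of $V$:
\begin{itemize}
\item[(H)] $\eta=1$, and for some $a>0$ we have $V(s)=-\frac12\log d$ for $s\ge a$ and $V(s)<-\frac12\log d$ for $s<a$.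
\end{itemize}
Theorem~\ref{thm:main} is proved once we show that (H) is impossible.

\section{The flat profile is impossible}\label{sec:flat}

Assume (H) throughout this section; $a$ is determined by $d$ and $\lambda$. We now concatenate in space and look at the distribution of the time. Put
\[
g_n(dt)=d^{n/2}u_n(t)\,dt,\qquad G_n(\theta)=\int_0^\infty e^{\theta t}u_n(t)\,dt\quad(\theta\le0),\qquad G_n=G_n(0),
\]
so that the Green function $G_n$ is the expected total time for which $x_n$ is infected, and $g_n$ has mass $d^{n/2}G_n$. We shall prove that the masses of the $g_n$ are bounded and that $g_n$ has mass of order one near $t=an$. There is no second slowness to mix with, since the flat piece extends to $s=\infty$. The tree supplies delays instead. On the way to $x_n$ a path may leave the geodesic at some $x_i$, visit a vertex at distance $k$ from it, and return. If $G_m$ is of order $d^{-m/2}$, each destination has weight $d^{-(i+k)/2}d^{-(n-i+k)/2}=d^{-n/2}d^{-k}$, and there are about $d^k$ destinations. So side trips of every depth $k$ are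 free, and they delay the arrival from $an$ to $a(n+2k)$. Depths on $J$ different scales give mass of order one in $J$ disjoint time windows, which contradicts boundedness.

The main obstacle is that at the outset we do not even know $G_n<\infty$, because $\eta=1$ gives no rate of decay in time. Subsections~\ref{sub:first}--\ref{sub:late} produce a polynomial rate from the bound $P(\tau_n<\infty)\le d^{-n/2}$, which is (K1). For integers $r\ge0$ put $\pi_r=u_r(ar)$, with $\pi_0=1$. Since $V(a)=-\frac12\log d$ and $\pi_r>0$, for each $\delta>0$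
\begin{equation}\label{eq:pi}
\pi_r\ge c_\delta\,d^{-r/2}e^{-\delta r}\qquad(r\ge0).
\end{equation}

\subsection{First passages and a lower bound}\label{sub:first}

The loss $e^{-\delta r}$ in \eqref{eq:pi} is harmless only for $r$ logarithmic in the other parameters. A lower bound without loss comes from a \emph{sub}multiplicative quantity, by \eqref{eq:power}, and first passages provide one. For $n\ge1$ let $\mathcal C_n$ be the component of $\mathcal T\setminus\{x_n\}$ containing $e$, and let
\[
\kappa_n(t)=\lambda\,P\big(e\to(x_{n-1},t)\text{ inside }\mathcal C_n\big),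
\]
the intensity of arrivals at $x_n$ from within $\mathcal C_n$. With $*$ denoting convolution on $[0,\infty)$,
\begin{equation}\label{eq:first}
u_n\le\kappa_k*u_{n-k}\ \ (1\le k\le n),\qquad\kappa_{n+m}\le\kappa_n*\kappa_m\ \ (n,m\ge1),\qquad\kappa_k\le\lambda u_{k-1}.
\end{equation}
Indeed, a path from $e$ to $(x_n,t)$ has a first entrance to $x_k$, at a time $s$; it stays in $\mathcal C_k$ before and enters by an arrow from $x_{k-1}$, the only neighbor of $x_k$ in $\mathcal C_k$. The Mecke formula for this arrow and the independence of the marks before and after $s$ give $u_n(t)\le\int_0^t\kappa_k(s)u_{n-k}(t-s)\,ds$. For the second inequality take a path to $(x_{n+m-1},t)$ inside $\mathcal C_{n+m}$ and its first entrance to $x_n$; afterwards it goes from $(x_n,s)$ to $(x_{n+m-1},t)$ avoiding $x_{n+m}$, which has probability $\kappa_m(t-s)/\lambda$ by homogeneity. The third is monotonicity.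

\begin{lemma}\label{lem:lower}
For $n\ge0$ and $\theta<0$,
\begin{equation}\label{eq:Glower}
\lambda G_n(\theta)\ge d^{-(n+1)/2}e^{\theta a(n+1)}.
\end{equation}
There are $C_0,c_1>0$ such that $\int_0^Nu_n(t)\,dt\ge c_1d^{-n/2}$ whenever $N\ge C_0(n+1)\log(n+2)$.
\end{lemma}

\begin{proof}
Let $F_n=\int e^{\theta t}\kappa_n(t)\,dt\le\lambda/|\theta|$. By \eqref{eq:first}, $F_{n+m}\le F_nF_m$ and $G_n(\theta)\le F_nG_0(\theta)\le F_n/|\theta|$. By \eqref{eq:wait}, $G_n(\theta)\ge e^{\theta(an+1)-1}\pi_n$, so \eqref{eq:pi} gives $\liminf F_n^{1/n}\ge d^{-1/2}e^{\theta a}$. By \eqref{eq:power}, $F_n\ge d^{-n/2}e^{\theta an}$ for all $n\ge1$, and $\lambda G_n(\theta)\ge F_{n+1}$. Now take $\theta=-1/(n+1)$, so that $G_n(\theta)\ge2c_1d^{-n/2}$ with $2c_1=\lambda^{-1}d^{-1/2}e^{-a}$. By \eqref{eq:upper},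
\[
\int_N^\infty e^{\theta t}u_n(t)\,dt\le(n+1)e^{-N/(n+1)}d^{-n/2}\le(n+2)^{1-C_0}d^{-n/2}\le2^{1-C_0}d^{-n/2},
\]
and we choose $C_0>1$ with $2^{1-C_0}\le c_1$.
\end{proof}

\subsection{Occupation times and hitting probabilities}

We need to pass between the expected time spent at a vertex and the probability of hitting. If $x_n$ is infected for a total time of order $1/\pi_r$, it has that many chances to infect $x_{n+r}$; so long occupation times are as rare as hits of farther vertices.

\begin{lemma}\label{lem:occ}
Let $\delta>0$. For $n\ge0$ and $0\le T_0<T_1$, with $r^*=\lceil2\log_d((T_1-T_0)\vee1)\rceil$,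
\begin{equation}\label{eq:occ}
\int_{T_0}^{T_1}u_n(t)\,dt\le C_\delta\sum_{r=0}^{r^*}d^{r/2}e^{2\delta r}p_r,\qquad p_r=P\big(x_{n+r}\in A_t\text{ for some }t\in[T_0,T_1+ar]\big).
\end{equation}
\end{lemma}

\begin{proof}
Let $L=\int_{T_0}^{T_1}\mathbf 1\{x_n\in A_t\}\,dt$. Fix $r\ge0$ and define stopping times $\sigma_1=\inf\{t\ge T_0:x_n\in A_t\}$ and $\sigma_{k+1}=\inf\{t\ge\sigma_k+ar+1:x_n\in A_t\}$. Let $J=\#\{k:\sigma_k\le T_1\}$. The intervals $[\sigma_k,\sigma_k+ar+1)$, $k\le J$, cover the occupied times in $[T_0,T_1]$, so $L\le(ar+1)J$. Attempt $k$ \emph{succeeds} if $(x_n,\sigma_k)\to(x_{n+r},\sigma_k+ar)$. Given $\mathcal F_{\sigma_k}$ and $\sigma_k<\infty$ this has probability $\pi_r$, and it is decided before $\sigma_{k+1}$. Let $S$ be the probability that some attempt with $\sigma_k\le T_1$ succeeds; then $S\le p_r$. Let $b_i$ be the probability that $J\ge i$ and none of the first $i-1$ attempts succeeds; this event is in $\mathcal F_{\sigma_i}$ and decreases with $i$. Decomposing according to the first success, $S=\sum_i\pi_rb_i\ge\pi_rjb_j$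 for each $j$. With $j=\lceil1/\pi_r\rceil$ we get $b_j\le S$ and
\[
P\big(L\ge(ar+1)\lceil1/\pi_r\rceil\big)\le P(J\ge j)\le S+b_j\le2p_r .
\]
By \eqref{eq:pi} there is $C'_\delta\ge1$ with $\Lambda_r:=C'_\delta d^{r/2}e^{2\delta r}\ge(ar+1)\lceil1/\pi_r\rceil$ for all $r$, and $\Lambda_{r^*+1}\ge d^{r^*/2}\ge T_1-T_0\ge L$. In $EL=\int_0^\infty P(L\ge\Lambda)\,d\Lambda$ use $P(L\ge\Lambda)\le p_0$ for $0<\Lambda\le\Lambda_0$ and $P(L\ge\Lambda)\le2p_r$ for $\Lambda_r\le\Lambda\le\Lambda_{r+1}=d^{1/2}e^{2\delta}\Lambda_r$.
\end{proof}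

If $0\le r\le2\log_dN+3$ with $N\ge1$, then $e^{\delta r}\le e^{3\delta}N^{2\delta/\log d}$. So for given $\epsilon>0$ and $\delta=\delta(\epsilon)$ small enough,
\begin{equation}\label{eq:log}
(r+1)^2e^{3\delta r}\le C_\epsilon N^\epsilon\qquad(0\le r\le2\log_dN+3).
\end{equation}

\begin{corollary}\label{cor:occ}
For every $\epsilon\in(0,1)$,
\begin{gather}
\int_0^Nu_n(t)\,dt\le C_\epsilon N^\epsilon d^{-n/2}\qquad(N\ge1,\ n\ge0),\label{eq:occup}\\
P(\tau_m\le N)\ge c_\epsilon N^{-\epsilon}d^{-m/2}\qquad(0\le m\le N^{1-\epsilon},\ N\ge N_\epsilon).\label{eq:hitlow}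
\end{gather}
\end{corollary}

\begin{proof}
In \eqref{eq:occ} on $[0,N]$ we have $p_r\le d^{-(n+r)/2}$, so the sum is at most $(r^*+1)e^{2\delta r^*}d^{-n/2}$, and \eqref{eq:log} gives \eqref{eq:occup}. For \eqref{eq:hitlow} let $r_N=\lceil2\log_dN\rceil+2$ and let $N$ be so large that $ar_N\le N/2$ and $C_0(N^{1-\epsilon}+1)\log(N^{1-\epsilon}+2)\le N/2$. If $m\le r_N$, then $P(\tau_m\le N)\ge\pi_m\ge c_\delta e^{-\delta r_N}d^{-m/2}$. If $m>r_N$, put $n=m-r_N$. By Lemma~\ref{lem:lower} the left side of \eqref{eq:occ} on $[0,N/2]$ is at least $c_1d^{-n/2}$, and $r^*\le r_N$, so the largest term on the right gives an $r\le r_N$ with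
\[
P(\tau_{n+r}\le N/2+ar)\ge c\,(r_N+1)^{-1}e^{-2\delta r_N}d^{-(n+r)/2}.
\]
By the strong Markov property at $\tau_{n+r}$, the infection continues to $x_m$ in the further time $a(r_N-r)$ with probability at least $\pi_{r_N-r}\ge c_\delta e^{-\delta r_N}d^{-(r_N-r)/2}$, and arrives by time $N/2+ar_N\le N$. So $P(\tau_m\le N)\ge c(r_N+1)^{-1}e^{-3\delta r_N}d^{-m/2}$, and \eqref{eq:log} finishes the proof.
\end{proof}

\subsection{Late hits and finite Green functions}\label{sub:late}

Let $Q_k(T)=P(x_k\in A_t\text{ for some }t\ge T)\le d^{-k/2}$. By \eqref{eq:hitlow} the bound $P(\tau_n<\infty)\le d^{-n/2}$ is nearly saturated by paths that arrive before time $T$, for $n$ up to $T^{1-\epsilon}$. A path to $x_{n+k}$ may also take a long time on one stretch $x_i\to x_{i+k}$, and there are $n+1$ places to do so. If late hits were too likely, these alternatives together would exceed the bound.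

\begin{proposition}\label{prop:late}
For every $\epsilon>0$, $\ d^{k/2}Q_k(T)\le C_\epsilon(k+1)^{1/2}\,T^{-1/2+\epsilon}$ for $k\ge0$, $T\ge1$.
\end{proposition}

\begin{proof}
We may take $\epsilon<1$. Let $\epsilon'=\epsilon/3$. The left side is at most $1$, so let $T\ge N_{\epsilon'}$. Write $Q=Q_k(T)$ and $n=\lfloor T^{1-\epsilon'}\rfloor$. For $0\le i\le n$ define the stopping time $\varsigma_i=\inf\{t\ge\tau_i+T:(x_i,\tau_i)\to(x_{i+k},t)\}$ and the event
\[
E_i=\{\tau_i\le T,\ \varsigma_i<\infty,\ (x_{i+k},\varsigma_i)\to(x_{n+k},t)\text{ for some }t\}.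
\]
By the strong Markov property at $\tau_i$ and $\varsigma_i$, $P(E_i)=P(\tau_i\le T)\,Q\,P(\tau_{n-i}<\infty)$. By \eqref{eq:hitlow} and \eqref{eq:upper},
\begin{equation}\label{eq:Ei}
c\,T^{-2\epsilon'}d^{-n/2}Q\le P(E_i)\le d^{-n/2}Q .
\end{equation}

Let $i<j\le n$. Since $\varsigma_i\ge T$, the event $\{\tau_i\le T,\tau_j\le T,\varsigma_i<\infty\}$ belongs to $\mathcal F_{\varsigma_i}$; this is the purpose of the cutoff $\tau_j\le T$. Let $J_{ij}$ be its probability. The strong Markov property at $\varsigma_i$ gives $P(E_i\cap E_j)\le d^{-(n-i)/2}J_{ij}$. On this event $\tau_i<\tau_j$, because a path to $x_j$ passes through $x_i$. Choose a path $\gamma_B$ from $(x_i,\tau_i)$ to $x_{i+k}$, ending at a time $\ge\tau_i+T\ge\tau_j$, and a path $\gamma_C$ from $A_{\tau_i}\times\{\tau_i\}$ to $(x_j,\tau_j)$. Their common lifetime is $[\tau_i,\tau_j]$. Put $m=(j-i)\vee k$. There are three cases.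

\emph{The paths never agree on $[\tau_i,\tau_j]$.} Condition on $\mathcal F_{\tau_i}$, which fixes $\tau_i$ and the finite set $A_{\tau_i}$, and apply Lemma~\ref{lem:bk} to the events ``from $x_i$ to $x_{i+k}$ at a time in $[\tau_i+T,\infty)$'' and ``from $A_{\tau_i}$ to $x_j$ at a time in $[\tau_i,T]$''. The first has conditional probability $Q$, and the conditional probability of the second integrates over $\{\tau_i\le T\}$ to $P(\tau_j\le T)$. The contribution to $J_{ij}$ is at most $Qd^{-j/2}$.

\emph{The paths agree at $\tau_j$.} Then some path leads from $(x_j,\tau_j)$ to $x_{i+k}$. By the strong Markov property at $\tau_j$ the contribution is at most $d^{-j/2}d^{-|i+k-j|/2}\le d^{-(i+m)/2}$, since $(j-i)+|k-(j-i)|\ge m$.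

\emph{The paths agree at some time, but not at $\tau_j$.} As in the proof of Lemma~\ref{lem:bubble}, they separate for the last time at some time $\tau_i+r\le\tau_j\le T$, along an arrow $w\to w'$ used by exactly one of them. Before that time $\gamma_B$ goes from $(x_i,\tau_i)$ to $w$. After it, a path from one of $w,w'$ to $x_j$ and a path from the other to $x_{i+k}$ never agree during their common lifetime; by Lemma~\ref{lem:bk} and \eqref{eq:upper} this has probability at most $Cd^{-(|wx_j|+|wx_{i+k}|)/2}$. Condition on $\mathcal F_{\tau_i}$, apply the Mecke formula to the marks after $\tau_i$, and use $P(\tau_i\le T)\le d^{-i/2}$ and \eqref{eq:occup}. The contribution is at most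
\[
Cd^{-i/2}\sum_w\int_0^T\!u(x_i,w;r)\,dr\;d^{-(|wx_j|+|wx_{i+k}|)/2}\le CT^{\epsilon'}d^{-i/2}\sum_wd^{-(|wx_i|+|wx_j|+|wx_{i+k}|)/2}.
\]
If $w$ projects to $x_b$ on the bi-infinite geodesic at distance $l$, the three distances add up to $3l+|b-i|+|b-j|+|b-i-k|$. The smallest of the numbers $i,j,i+k$ is $i$ and the largest is $i+m$; if $b_0$ is their median, the last three terms add up to at least $m+|b-b_0|$. So the sum over $w$ is at most $\sum_{b,l}2d^{l-3l/2}d^{-(m+|b-b_0|)/2}\le Cd^{-m/2}$.

Altogether $P(E_i\cap E_j)\le d^{-n/2}\big[Qd^{-(j-i)/2}+CT^{\epsilon'}d^{-m/2}\big]$. Now $\sum_{h\ge1}d^{-(h\vee k)/2}\le C(k+1)d^{-k/2}$ and $Q\le d^{-k/2}$, so $M=\sum_{i\le n}\mathbf 1_{E_i}$ satisfies $EM^2\le C(n+1)(k+1)T^{\epsilon'}d^{-(n+k)/2}$. Also $M>0$ implies $\tau_{n+k}<\infty$. By \eqref{eq:cs} and \eqref{eq:Ei},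
\[
\big(c(n+1)T^{-2\epsilon'}d^{-n/2}Q\big)^2\le d^{-(n+k)/2}\cdot C(n+1)(k+1)T^{\epsilon'}d^{-(n+k)/2},
\]
that is, $(n+1)d^kQ^2\le C(k+1)T^{5\epsilon'}$. As $n+1\ge T^{1-\epsilon'}$, we get $d^kQ^2\le C(k+1)T^{-1+2\epsilon}$.
\end{proof}

The rate $T^{-1/2+\epsilon}$ is not integrable. But by Lemma~\ref{lem:occ} the time spent at $x_k$ during $[T,2T]$ is only $T^\epsilon$ times a hitting probability, and this is summable over dyadic $T$.

\begin{corollary}\label{cor:green}
$G_k\le C(k+1)d^{-k/2}$ for all $k\ge0$.
\end{corollary}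

\begin{proof}
Apply \eqref{eq:occ} with $n=k$ on $[T,2T]$, $T\ge1$. Then $p_r\le Q_{k+r}(T)$, and $k+r+1\le(k+1)(r+1)$. Proposition~\ref{prop:late} and \eqref{eq:log}, both with $\epsilon=\frac18$, give
\[
\int_T^{2T}u_k(t)\,dt\le C(k+1)^{1/2}d^{-k/2}\,T^{-3/8}(r^*+1)^{3/2}e^{2\delta r^*}\le C(k+1)^{1/2}d^{-k/2}\,T^{-1/4}.
\]
Sum over $T=2^j$, $j\ge0$, and add $\int_0^1u_k\le d^{-k/2}$.
\end{proof}

\subsection{Supermultiplicativity of the Green function}

To remove the factor $k+1$ we prove that $G_n(\theta)$ is supermultiplicative in $n$ up to a constant and use \eqref{eq:power}. This is the analogue of Proposition~\ref{prop:mix}, the overcounting being now over the times at which $x_n$ is visited. Write $G^\theta(x,y)=G_{|xy|}(\theta)$. We first integrate Lemma~\ref{lem:bubble} over all times: for $\theta\le0$,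
\begin{multline}\label{eq:intbubble}
\int_0^\infty\!dT\,e^{\theta T}\!\!\iint_{0<t<t'<T}\!\!P\big(e\to(y,t)\to(X,T),\ e\to(y',t')\to(X,T)\big)\,dt\,dt'\\
\le G^\theta(e,y)G^\theta(y,y')G^\theta(y',X)\\
+\lambda^2\sum G^\theta(e,v)\,G^\theta(p,y)\,G^\theta(y,q)\,G^\theta(z,X)\,G^0(p',y')\,d^{-|y'q'|/2},
\end{multline}
with the sum as in Lemma~\ref{lem:bubble}. For the first term write $T=t+(t'-t)+(T-t')$. The bubble has six factors and five time variables $s<t<t'<s'<T$. Bound $u(y',q';s'-t')\le d^{-|y'q'|/2}$, integrate $u(p',y';t'-s)$ over $t'>s$, write $T=s+(t-s)+(s'-t)+(T-s')$ and integrate the other four factors over these four increments.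

\begin{proposition}\label{prop:super}
There are $\theta_0\in(0,1]$ and $c_2>0$ such that $G_{n+m}(\theta)\ge c_2G_n(\theta)G_m(\theta)$ for $n,m\ge0$ and $\theta\in[-\theta_0,0]$.
\end{proposition}

\begin{proof}
Let $\theta\in[-1,0]$. We need three comparisons. By \eqref{eq:wait}, $G_{k\pm1}(\theta)\le CG_k(\theta)$. By \eqref{eq:first}, $G_{i+l}(\theta)\le\lambda G_{i-1}(\theta)G_l(\theta)\le CG_i(\theta)G_l(\theta)$ for $i\ge1$, and the bound $G_{i+l}(\theta)\le CG_i(\theta)G_l(\theta)$ holds for $i=0$ too, because $G_0(\theta)\ge\int e^{-2t}dt=\frac12$. Finally $u_n(t+ak)\ge u_{n-k}(t)\pi_k$ and \eqref{eq:pi} give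
\begin{equation}\label{eq:back}
G_{n-k}(\theta)\le C_\delta\,d^{k/2}e^{(\delta+|\theta|a)k}\,G_n(\theta)\qquad(0\le k\le n).
\end{equation}
Take $\delta=\frac18\log d$ and $\theta_0=\min(1,(\log d)/(8a))$, so that $e^{(\delta+|\theta|a)k}\le d^{k/4}$ for $\theta\in[-\theta_0,0]$.

Let $X=x_{n+m}$ and $M_T=\int_0^T\mathbf 1\{e\to(x_n,t)\to(X,T)\}\,dt$. Then $\int e^{\theta T}EM_T\,dT=G_n(\theta)G_m(\theta)$, which is finite by Corollary~\ref{cor:green}, and $\int e^{\theta T}E[M_T^2]\,dT$ is twice the left side of \eqref{eq:intbubble} with $y=y'=x_n$. The first term on the right is at most $G_0\,G_n(\theta)G_m(\theta)$. In the second term use Corollary~\ref{cor:green} for $G^0(p',x_n)$, and replace $p,p'$ by $v$ and $q,q'$ by $z$ at the cost of constant factors. The sum splits into a sum over $v$ and a sum over $z$. The first is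
\[
S_n=\sum_vG^\theta(e,v)\,G^\theta(v,x_n)\,(1+|vx_n|)\,d^{-|vx_n|/2},
\]
and the second, $\sum_zG^\theta(X,z)G^\theta(z,x_n)d^{-|zx_n|/2}$, is at most $S_m$, by an automorphism taking $X$ to $e$ and $x_n$ to $x_m$. Let $v$ project on $[x_0,x_n]$ to $x_{n-k}$ at distance $l$. Then $G^\theta(e,v)=G_{n-k+l}(\theta)\le CG_{n-k}(\theta)(1+l)d^{-l/2}$ and $G^\theta(v,x_n)\le C(1+k+l)d^{-(k+l)/2}$. Hence, by \eqref{eq:back},
\begin{align*}
S_n&\le C\sum_{k=0}^n\sum_{l\ge0}d^l\,G_{n-k}(\theta)(1+l)d^{-l/2}(1+k+l)^2d^{-(k+l)}\\
&\le C\sum_{k=0}^n(1+k)^2d^{-k}G_{n-k}(\theta)\le CG_n(\theta)\sum_{k\ge0}(1+k)^2d^{-k/4}.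
\end{align*}
So $\int e^{\theta T}E[M_T^2]\,dT\le CG_n(\theta)G_m(\theta)$. Since $M_T>0$ implies $e\to(X,T)$, inequality \eqref{eq:cs} for the measure $e^{\theta T}dT\otimes P$ gives the claim.
\end{proof}

\subsection{Bounded mass, and mass at slowness $a$}

\begin{proposition}\label{prop:atoma}
There are $C_2,c_3>0$ such that $G_n\le C_2d^{-n/2}$ for all $n\ge0$, that is, $g_n([0,\infty))\le C_2$, and such that for every $\varepsilon>0$
\[
g_m(I_m)\ge c_3\quad\text{for }m\ge m(\varepsilon),\qquad\text{where }I_m=\big((a-\varepsilon)m,(a+\varepsilon)m\big).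
\]
\end{proposition}

\begin{proof}
Let $C_2=1/c_2$. For $\theta\in[-\theta_0,0]$ the sequence $c_2G_n(\theta)$ is supermultiplicative, so $G_n(\theta)\le C_2\big(\limsup_mG_m(\theta)^{1/m}\big)^n$ by \eqref{eq:power}; for $n=0$, Proposition~\ref{prop:super} with $n=m=0$ gives $G_0\le C_2$. For $\theta=0$ the $\limsup$ is at most $d^{-1/2}$ by Corollary~\ref{cor:green}, which proves the first claim.

For $\theta<0$ let $\varphi(\theta)=\sup_s(V(s)+\theta s)$, a finite convex, hence continuous, function on $(-\infty,0)$. For $\theta<\theta'<0$, \eqref{eq:upper} gives $u_m(t)\le e^{m\varphi(\theta')-\theta't}$, so $G_m(\theta)\le e^{m\varphi(\theta')}/(\theta'-\theta)$. Letting $m\to\infty$ and then $\theta'\downarrow\theta$, the $\limsup$ is at most $e^{\varphi(\theta)}$. Let $0<\varepsilon'<a$. By (H), continuity and (K3), $\sup_{s\le a-\varepsilon'}V(s)=-\frac12\log d-\kappa$ with $\kappa>0$, while $V(s)+\theta s\le-\frac12\log d+\theta(a-\varepsilon')$ for $s\ge a-\varepsilon'$. So $\varphi(\theta)\le-\frac12\log d+\theta(a-\varepsilon')$ when $|\theta|a\le\kappa$.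 For fixed $\delta>0$ put $\theta=-\delta/n$. Then $\int e^{-\delta t/n}g_n(dt)=d^{n/2}G_n(-\delta/n)\le C_2e^{-\delta(a-\varepsilon')}$ for large $n$, and $\varepsilon'$ is arbitrary. With \eqref{eq:Glower} for the lower bound,
\[
\lambda^{-1}d^{-1/2}e^{-\delta a}\le\liminf_n\int e^{-\delta t/n}g_n(dt),\qquad\limsup_n\int e^{-\delta t/n}g_n(dt)\le C_2e^{-\delta a}.
\]
Lemma~\ref{lem:atom}, in the version with negative exponents, applies to the images of $g_n$ under $t\mapsto t/n$ with $r=a$; take $c_3=(16\lambda^2dC_2)^{-1}$.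
\end{proof}

\subsection{Side trips}

A single side trip has weight of the right order, but a path to $x_n$ may make many, so the first moment again has to be compared with the second. We let the departure point range over the middle third of $[x_0,x_n]$, so that Proposition~\ref{prop:atoma} applies to both halves of the path, and the depth over $[K,2K)$.

\begin{proposition}\label{prop:side}
There is $c_0>0$ such that for every $\varepsilon\in(0,a)$, all $n\ge n(\varepsilon)$ and all integers $1\le K\le n$,
\[
g_n(\mathcal I_K)\ge c_0,\qquad\text{where }\mathcal I_K=\big((a-\varepsilon)(n+2K),\,(a+\varepsilon)(n+4K)\big).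
\]
\end{proposition}

\begin{proof}
Let $n\ge\max(12,3m(\varepsilon))$. For integers $i\in[n/3,2n/3]$ and $k\in[K,2K)$ let $S_{i,k}$ be the set of vertices at distance $k$ from $[x_0,x_n]$ that project to $x_i$; it has $(d-1)d^{k-1}\in[\frac12d^k,d^k]$ elements. There are between $n/4$ and $n$ values of $i$, and $K$ values of $k$. Let $\mathcal Y$ be the union of the $S_{i,k}$. For $y\in S_{i,k}$ we have $|ey|=i+k$ and $|yx_n|=n-i+k$, both at least $n/3$. Put
\[
M_T=\sum_{y\in\mathcal Y}\int_0^T\mathbf 1\{e\to(y,t)\to(x_n,T)\}\,\mathbf 1\{t\in I_{|ey|},\ T-t\in I_{|yx_n|}\}\,dt .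
\]
If $M_T>0$, then $e\to(x_n,T)$ and $T\in((a-\varepsilon)(n+2k),(a+\varepsilon)(n+2k))\subseteq\mathcal I_K$ for some $k\in[K,2K)$. So $d^{n/2}\int P(M_T>0)\,dT\le g_n(\mathcal I_K)$. By Proposition~\ref{prop:atoma},
\[
\int EM_T\,dT\ge\sum_{i,k}|S_{i,k}|\,c_3^2\,d^{-(n+2k)/2}\ge\tfrac18c_3^2\,nK\,d^{-n/2}.
\]
We claim that
\begin{equation}\label{eq:side2}
\int E[M_T^2]\,dT\le C_5(nK)^2d^{-n/2}
\end{equation}
with $C_5$ independent of $n,K,\varepsilon$. Then \eqref{eq:cs} for $dT\otimes P$ gives the proposition with $c_0=c_3^4/(64C_5)$.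

Drop the time windows. The left side of \eqref{eq:side2} is at most twice the sum over $y,y'\in\mathcal Y$ of \eqref{eq:intbubble} with $\theta=0$ and $X=x_n$. Use $G_m\le C_2d^{-m/2}$, and replace $p,p'$ by $v$ and $q,q'$ by $z$ at the cost of a constant factor. It remains to bound
\[
\Sigma_1=\sum_{y,y'}d^{-[\,|ey|+|yy'|+|y'x_n|\,]/2},\qquad\Sigma_2=\sum_{y,y'}\sum_{v,z}d^{-[\,|ev|+|vy|+|yz|+|zx_n|+|vy'|+|y'z|\,]/2}.
\]

\emph{The sum $\Sigma_1$.} Let $y\in S_{i,k}$, $y'\in S_{i',k'}$. If $i\ne i'$, the bracket is $(i+k)+(k+|i-i'|+k')+(n-i'+k')\ge n+2k+2k'$, and there are at most $d^{k+k'}$ pairs for given $i,i',k,k'$; these contribute at most $(nK)^2d^{-n/2}$. If $i=i'$, let the geodesics from $y$ and $y'$ to $x_i$ merge at distance $j\le k$ from $y$ and $l$ from $y'$, so that $k'=k-j+l$. The bracket is $n+k+k'+j+l=n+2k+2l$, and there are at most $2d^{k+l}$ pairs for given $i,k,j,l$. There are at most $2K$ values of $j$, and for given $k,j$ at most $K$ values of $l$, since $k'\in[K,2K)$. These pairs contribute at most $4nK^3d^{-n/2}\le4(nK)^2d^{-n/2}$,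 as $K\le n$.

\emph{The sum $\Sigma_2$: summing over $y'$.} For every vertex $p$,
\begin{equation}\label{eq:Ysum}
\sum_{y'\in\mathcal Y}d^{-|py'|}\le CK .
\end{equation}
Indeed, let $p$ project to $x_b$ on $[x_0,x_n]$ at distance $h$. For $y'\in S_{i',k'}$ with $i'\ne b$ we have $|py'|=h+|i'-b|+k'$, so these contribute at most $K\sum_{i'}d^{-|i'-b|}\le CK$. For $i'=b$ let the geodesics from $p$ and $y'$ to $x_b$ merge at distance $j$ from $p$ and $l$ from $y'$. There are at most $2d^l$ such $y'$, each contributing $d^{-j-l}$, and for each $j$ at most $K$ values of $l$, since $k'=h-j+l$. This gives at most $2K\sum_jd^{-j}$. If $y'$ projects to $p$ on $[v,z]$, then $|vy'|+|y'z|=|vz|+2|py'|$. Summing \eqref{eq:Ysum} over the $1+|vz|$ points $p$,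
\[
\sum_{y'}d^{-(|vy'|+|y'z|)/2}\le CK(1+|vz|)\,d^{-|vz|/2}.
\]

\emph{Summing over $z$.} Fix $y\in S_{i,k}$. Let $h_v$ and $h'_v$ be the distances from $v$ to $[e,y]$ and to $[y,x_n]$, and let $\bar h_z$ be the distance from $z$ to $[y,x_n]$. Since $|ev|+|vy|=i+k+2h_v$ and $|yz|+|zx_n|=n-i+k+2\bar h_z$, the contribution of $y$ to $\Sigma_2$ is at most
\[
CK\,d^{-(n+2k)/2}\sum_vd^{-h_v}\sum_zd^{-\bar h_z}(1+|vz|)\,d^{-|vz|/2}.
\]
We show that the sum over $z$ is at most $C(1+h'_v)d^{-h'_v/2}$. Let $q_0$ be the projection of $v$ on $[y,x_n]$ and $h'=h'_v$. If $z$ projects to $q\ne q_0$ at distance $\bar h$, then $|vz|=h'+|q_0q|+\bar h$; there are at most $2d^{\bar h}$ such $z$, and at most two points $q$ at each distance $b$ from $q_0$. Since $1+h'+b+\bar h\le(1+h')(1+b)(1+\bar h)$, these $z$ contribute at most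
\[
4(1+h')d^{-h'/2}\sum_b(1+b)d^{-b/2}\sum_{\bar h}(1+\bar h)d^{-\bar h/2}.
\]
If $z$ projects to $q_0$, let $[q_0,z]$ follow $[q_0,v]$ for $g\le h'$ steps and then go $l$ steps further. Then $\bar h_z=g+l$, $|vz|=h'-g+l$, and there are at most $2d^l$ such $z$. They contribute at most
\[
\sum_{g,l}2d^{-g}(1+h'+l)\,d^{-(h'-g+l)/2}\le2(1+h')d^{-h'/2}\sum_gd^{-g/2}\sum_l(1+l)d^{-l/2}.
\]

\emph{Summing over $v$.} We show that $\sum_vd^{-h_v}(1+h'_v)d^{-h'_v/2}\le CK$. Project $v$ on the tripod $[x_i,e]\cup[x_i,y]\cup[x_i,x_n]$, and let $g$ be the distance; there are at most $2d^g$ such $v$ for each point of the tripod. The leg $[x_i,y]$ is common to $[e,y]$ and $[y,x_n]$, so for its points $h_v=h'_v=g$; each of its $k+1\le2K$ points contributes at most $2\sum_g(1+g)d^{-g/2}$. For the point at distance $b\ge1$ from $x_i$ on the leg to $e$, $h_v=g$ and $h'_v=g+b$, and the leg contributes at most $2\sum_{b,g}(1+g+b)d^{-(g+b)/2}$. For the point at distance $b\ge1$ on the leg to $x_n$, $h_v=g+b$ and $h'_v=g$, and the leg contributes at most $2\sum_{b,g}d^{-b}(1+g)d^{-g/2}$.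

Therefore $\Sigma_2\le CK^2\sum_{i,k}d^kd^{-(n+2k)/2}\le CnK^3d^{-n/2}\le C(nK)^2d^{-n/2}$, and \eqref{eq:side2} is proved.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
Let $J\ge2$, choose $\varepsilon>0$ with $8\varepsilon<6a8^{-J}$, and let $n\ge\max(8^J,n(\varepsilon))$. Put $K_j=\lfloor8^{-j}n\rfloor$ for $1\le j\le J$. Then $1\le K_j\le n$, $K_j\ge\frac128^{-J}n$ and $K_{j-1}\ge8K_j$. Since $K_j\le n$,
\[
\mathcal I_{K_j}\subseteq\big(an+2aK_j-3\varepsilon n,\ an+4aK_j+5\varepsilon n\big),
\]
and $2aK_{j-1}-4aK_j\ge12aK_j\ge6a8^{-J}n>8\varepsilon n$. So $\mathcal I_{K_j}$ lies to the left of $\mathcal I_{K_{j-1}}$, and the $J$ intervals are disjoint. Propositions~\ref{prop:side} and~\ref{prop:atoma} give $Jc_0\le g_n([0,\infty))\le C_2$. As $c_0$ and $C_2$ do not depend on $J$, this is a contradiction. So (H) is impossible, and by Section~\ref{sec:reduction} the profile $V$ is strictly concave.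
\end{proof}

\section{The shape of $V$ and the regularity of $\psi$}\label{sec:cor}

\begin{corollary}\label{cor:shape}
Let $\lambda\in(\lambda_1,\lambda_2]$.
\begin{itemize}
\item[(1)] $V(s)<s\log\eta-\frac12\log d$ for every $s>0$.
\item[(2)] If $\eta<1$, then $V$ has a unique maximizer. If $\eta=1$, then $\beta=d^{-1/2}$, $V$ is strictly increasing, $V(s)<\log\beta$ for every $s$, and $V(s)\to\log\beta$ as $s\to\infty$.
\item[(3)] $\psi$ is $C^1$ on $\mathbb R$.
\end{itemize}
\end{corollary}

\begin{proof}
(1) By Theorem~\ref{thm:main} and Section~\ref{sec:W}, $W$ is affine on no interval. It is nonincreasing, so $W(r_1)=W(r_2)$ with $r_1<r_2$ would make it constant on $[r_1,r_2]$. Hence $W$ is strictly decreasing on $[0,\infty)$, and $W(1/s)<\log\eta$ is the claim after multiplication by $s$.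

(2) If $\eta<1$, then $V\to-\infty$ at both ends of $(0,\infty)$ by (K3), so the maximum is attained, and only once by strict concavity. Let $\eta=1$. Lemma~\ref{lem:eta1}, (K2) and (K1) give $-\frac12\log d=\sup V\le\log\beta\le-\frac12\log d$, so $\beta=d^{-1/2}$. By (1) the supremum is not attained. If $V(s_1)\ge V(s_2)$ for some $s_1<s_2$, concavity makes $V$ nonincreasing on $[s_2,\infty)$, and since $V\to-\infty$ at $0^+$ the supremum would be attained in $(0,s_2]$. So $V$ is strictly increasing, and it tends to its supremum $\log\beta$.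

(3) A differentiable convex function on $\mathbb R$ is $C^1$. By Proposition~\ref{prop:diff} and evenness only the point $\alpha=0$ with $\eta=1$ remains. For $\alpha\in(0,1]$ let $r_\alpha\in[0,R_1]$ be a maximizer in the definition of $\psi(\alpha)$. Then $W(r_\alpha)\ge W(0)-\alpha r_\alpha\to W(0)$ as $\alpha\downarrow0$, and $W$ is continuous and strictly decreasing, so $r_\alpha\to0$. Since $0\le\psi(\alpha)-\psi(0)\le\alpha r_\alpha$, we get $\psi'(0+)=0$, and $\psi'(0-)=0$ by evenness.
\end{proof}

\begin{thebibliography}{9}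

\bibitem{BK}
van den Berg and Kesten, J. Appl. Probab. \textbf{22} (1985).

\bibitem{GP}
\emph{Growth Profile and Invariant Measures for the Weakly Supercritical Contact Process on a Homogeneous Tree},
\texttt{http://www.stat.uchicago.edu/\textasciitilde lalley/Papers/SecondContact.pdf}

\end{thebibliography}
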